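
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Comparing the $L^4$ norms of two rows of matrix coefficients on $SU(2)$}


\begin{abstract}
Let $t^n_{jk}$, $-n\le j,k\le n$, be the matrix coefficients of the $(2n+1)$-dimensional irreducible representation of $SU(2)$ in the weight basis. We compare the $L^4$ norms of $\sum_i z_it^n_{0i}$ and $\sum_i z_it^n_{ni}$ for the same coefficient vector $z$. We show that the largest value over $z\neq 0$ of the fourth power of their quotient lies in $[\frac32,3)$ for every $n\ge1$, and equals $\frac32$ for $n=1$. In particular the quotient is $o(n^{1/8})$ uniformly in $z$, which proves a conjecture posed in \cite{TP}. The fourth power of the numerator and the autocorrelations of the squared modulus of the function in the denominator are nonnegative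 combinations of the same quantities, the squared norms of the irreducible components of $z\otimes z$. The upper bound follows by comparing coefficients, and the lower bound by averaging over a random $z$.
\end{abstract}

\section{The question and the answer}

Let $G=SU(2)$ with normalized Haar measure, and let $\|\cdot\|_p$ be the norm of $L^p(G)$. For an integer $n\ge 0$ let $\pi$ be the irreducible unitary representation of $G$ on a space $V=V_n$ of dimension $2n+1$, with orthonormal weight basis $e_{-n},\dots,e_n$. Inner products are linear in the second variable, so the matrix coefficients are $t^n_{jk}(x)=\langle e_j,\pi(x)e_k\rangle$. For $z=\sum_i z_ie_i\in V$ put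
\[
f(x)=\sum_{i=-n}^n z_it^n_{0i}(x)=\langle \pi(x^{-1})e_0,z\rangle,\qquad
g(x)=\sum_{i=-n}^n z_it^n_{ni}(x)=\langle \pi(x^{-1})e_n,z\rangle .
\]
Thus $f$ and $g$ are the same linear combination of the entries in the middle row and in an extreme row of the matrix $t^n$. For $n\ge1$ let
\[
A_n=\frac1{n^{1/8}}\ \sup_{\sum_i|z_i|=1}\frac{\|f\|_4}{\|g\|_4}.
\]
The conjecture posed in \cite{TP} is that $A_n\to0$ as $n\to\infty$.

The functions $t^n_{ni}$ are linearly independent, so $\|g\|_4>0$ when $z\ne0$. The quotient is homogeneous of degree $0$ in $z$, so the normalization of $z$ plays no role and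
\[
n^{1/8}A_n=R_n:=\sup_{z\neq0}\frac{\|f\|_4}{\|g\|_4}.
\]

\begin{theorem}\label{thm:main}
For every $n\ge1$ we have $\frac32\le R_n^4<3$, that is,
\[
(3/2)^{1/4}\,n^{-1/8}\le A_n<3^{1/4}\,n^{-1/8},
\]
and $A_1=(3/2)^{1/4}$. In particular $A_n\to0$, with exact order $n^{-1/8}$.
\end{theorem}

\subsection*{What is being compared}

By the orthogonality relations $\|f\|_2^2=\|g\|_2^2=\|z\|^2/(2n+1)$. The quotient therefore compares how peaked the two functions are. Take $z=e_n$ as a test. Under Haar measure $\xi=|x_{11}|^2$ is uniformly distributed on $[0,1]$ (the first column of $x$ is uniform on the unit sphere of $\mathbb C^2$). In the model of Section~\ref{sec:setting} one reads off $|t^n_{0n}|^2=\binom{2n}n\xi^n(1-\xi)^n$ and $|t^n_{nn}|^2=\xi^{2n}$. Since $\int_0^1\xi^{2n}(1-\xi)^{2n}d\xi=(2n)!^2/(4n+1)!$,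
\[
\frac{\|f\|_4^4}{\|f\|_2^4}=\frac{(2n+1)^2}{4n+1}\,\frac{\binom{2n}n^2}{\binom{4n}{2n}}\sim\sqrt{\frac{2n}\pi},\qquad
\frac{\|g\|_4^4}{\|g\|_2^4}=\frac{(2n+1)^2}{4n+1}\sim n .
\]
So $\|f\|_4$ can exceed $\|f\|_2$ by a factor of order $n^{1/8}$, the power that appears in $A_n$. In this example, however, $g$ is even more peaked, and $\|f\|_4^4/\|g\|_4^4\sim\sqrt{2/(\pi n)}$ is small. One is led to guess that a peak of $f$ always costs a comparable peak of $g$, so that $R_n$ stays bounded. Theorem~\ref{thm:main} confirms this. Nothing better than boundedness can hold: there is a real structure on $V$ for which a random real $z$ gives the lower bound $\frac32$ (Section~\ref{sec:lower}).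

\subsection*{Idea of the proof}

Decompose $z\otimes z$ into irreducible components, $L=0,\dots,2n$, with squared norms $W_L$. Then $\|f\|_4^4=\sum_L c_LW_L/(2L+1)$ with explicit $c_L\ge0$. The function $h=|\langle\pi(\cdot)e_n,z\rangle|^2$ may be viewed as a function on the two-sphere, and $\|g\|_4^4=\|h\|_2^2$. The average of the product of two values of $h$ at spherical distance $\theta$ is again of the form $\sum_Lp_L(\theta)W_L/(2L+1)$ with explicit $p_L(\theta)\ge0$, and by Cauchy--Schwarz it is at most $\|g\|_4^4$. Hence if a positive measure $\nu$ on $[0,\pi]$ satisfies $c_L\le\int p_L\,d\nu$ for all even $L$ (the $W_L$ with $L$ odd vanish), then $\|f\|_4^4\le\nu([0,\pi])\,\|g\|_4^4$. For $n=1$ a sum of two point masses gives the exact value (Section~\ref{sec:n1}). For general $n$ we use a unit mass at $\theta=\pi$, which handles small $L$, plus twice the uniform probability measure, which handles the other $L$. The total mass is $3$, and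 a little of it can be spared.

\section{The model and the decomposition of $V\otimes V$}\label{sec:setting}

From now on $n\ge1$ is fixed and $V=V_n$. We realize all the representations on polynomials. For an integer $j\ge0$ let $V_j$ be the space of homogeneous polynomials of degree $2j$ in $u=(u_1,u_2)$, with $(\pi(y)F)(u)=F(uy)$. Let the monomials be orthogonal with $\|u_1^au_2^b\|^2=a!\,b!/(2j)!$. For $\alpha\in\mathbb C^2$ put $\ell_\alpha(u)=\alpha_1u_1+\alpha_2u_2$. Expanding binomially we find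
\[
\pi(y)\ell_\alpha^{2j}=\ell_{y\alpha}^{2j},\qquad \langle\ell_\alpha^{2j},\ell_\beta^{2j}\rangle=(\bar\alpha_1\beta_1+\bar\alpha_2\beta_2)^{2j}.
\]
The powers $\ell_\alpha^{2j}$ span $V_j$, so the inner product is invariant. This is the irreducible representation of dimension $2j+1$.

The weight basis of $V$ consists, up to phases, of the normalized monomials. In particular, up to phases, $e_n=u_1^{2n}=\ell_{(1,0)}^{2n}$ and $e_0=u_1^nu_2^n/\|u_1^nu_2^n\|$. Changing the phases of the $e_i$ changes the coordinates of $z$ and multiplies $f,g$ by unimodular constants, so it does not affect $R_n$. If the weights are ordered so that $e_n=u_2^{2n}$, replace $x$ by $\omega x$ with $\omega=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$. This translation preserves $L^4$ norms, and $\pi(\omega)$ interchanges $u_1^{2n}$ and $u_2^{2n}$ and fixes $e_0$ up to sign.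

By the Clebsch--Gordan theorem $V\otimes V$ is the direct sum of one copy of each $V_L$, $0\le L\le2n$. Let $\Pi_L$ be the orthogonal projection onto the $V_L$-component and put
\[
W_L=\|\Pi_L(z\otimes z)\|^2\ge0 .
\]

\paragraph{An explicit projection.} View $V\otimes V$ as the polynomials of bidegree $(2n,2n)$ in $(u,v)$. The operator $\Omega=\partial_{u_1}\partial_{v_2}-\partial_{u_2}\partial_{v_1}$ commutes with the substitutions $(u,v)\mapsto(uy,vy)$, $\det y=1$. Hence $\Phi_L(F)=(\Omega^{2n-L}F)|_{v=u}$ is an equivariant map $V\otimes V\to V_L$. Since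
\[
\Omega\big(\ell_\alpha(u)^p\ell_\beta(v)^q\big)=pq\,(\alpha_1\beta_2-\alpha_2\beta_1)\,\ell_\alpha(u)^{p-1}\ell_\beta(v)^{q-1},
\]
we have
\begin{equation}\label{eq:Phi}
\Phi_L\big(\ell_\alpha(u)^{2n}\ell_\beta(v)^{2n}\big)=\Big(\frac{(2n)!}{L!}\Big)^2(\alpha_1\beta_2-\alpha_2\beta_1)^{2n-L}\,\ell_\alpha^L\ell_\beta^L ,
\end{equation}
so $\Phi_L\neq0$. By Schur's lemma $\Phi_L$ vanishes on the other components and is a multiple of an isometry on the $V_L$-component. So there is a constant $\kappa_L>0$ with $\|\Phi_LF\|^2=\kappa_L\|\Pi_LF\|^2$ for all $F$.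

\paragraph{Odd components vanish.} The swap $u\leftrightarrow v$ commutes with $G$, so it acts on the $V_L$-component by a scalar. It changes the sign of $\Omega$, so $\Phi_L$ shows that this scalar is $(-1)^{2n-L}=(-1)^L$. Since $z\otimes z$ is invariant under the swap,
\begin{equation}\label{eq:odd}
W_L=0\quad\text{for odd }L .
\end{equation}

\section{Two identities and a comparison principle}\label{sec:principle}

\begin{lemma}\label{lem:schur}
For $w,\zeta\in V\otimes V$,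
\[
\int_G\big|\langle(\pi\otimes\pi)(x)w,\zeta\rangle\big|^2dx=\sum_{L=0}^{2n}\frac{\|\Pi_Lw\|^2\,\|\Pi_L\zeta\|^2}{2L+1}.
\]
\end{lemma}
\begin{proof}
Write $w_x=(\pi\otimes\pi)(x)w$. The left side is $\langle\zeta,T\zeta\rangle$, where $T$ is the average over $x\in G$ of the rank-one operators $F\mapsto\langle w_x,F\rangle\,w_x$. The operator $T$ commutes with $G$, and $V\otimes V$ is multiplicity free, so $T=\sum_L\tau_L\Pi_L$ with scalars $\tau_L$. Taking the trace against $\Pi_L$ gives $(2L+1)\tau_L=\int_G\|\Pi_Lw_x\|^2dx=\|\Pi_Lw\|^2$.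
\end{proof}

The substitution $x\mapsto x^{-1}$ preserves Haar measure, so $\|f\|_4^4=\int_G|\langle\pi(x)e_0,z\rangle|^4dx$. Lemma~\ref{lem:schur} with $w=e_0\otimes e_0$, $\zeta=z\otimes z$, together with \eqref{eq:odd}, gives the first identity:
\begin{equation}\label{eq:num}
\|f\|_4^4=\sum_{L\text{ even}}\frac{c_L}{2L+1}W_L,\qquad c_L=\|\Pi_L(e_0\otimes e_0)\|^2 .
\end{equation}

For the denominator put $h(x)=|\langle\pi(x)e_n,z\rangle|^2$, so that $\|g\|_4^4=\int_Gh^2$. Since $\pi(x)e_n=\ell_\alpha^{2n}$ with $\alpha=x(1,0)^T$, the value $h(x)$ depends only on the unit vector $\alpha$ up to phase, i.e.\ on a point of $\mathbb{CP}^1=S^2$. The points belonging to $x$ and $xy$ have overlap $|\langle x(1,0)^T,xy(1,0)^T\rangle|^2=|y_{11}|^2$. We write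
\[
\xi=|y_{11}|^2=\cos^2(\theta/2),\qquad 0\le\theta\le\pi,
\]
and $\theta$ is their spherical distance. Applying Lemma~\ref{lem:schur} with $w=e_n\otimes\pi(y)e_n$ and $\zeta=z\otimes z$ we obtain the second identity:
\begin{equation}\label{eq:corr}
\int_Gh(x)h(xy)\,dx=\sum_{L}\frac{p_L(y)}{2L+1}W_L,\qquad p_L(y)=\|\Pi_L(e_n\otimes\pi(y)e_n)\|^2 .
\end{equation}
By right invariance and Cauchy--Schwarz the left side is at most $\int_Gh^2$. Hence, for every $y\in G$,
\begin{equation}\label{eq:basic}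
\sum_{L}\frac{p_L(y)}{2L+1}W_L\le\|g\|_4^4 .
\end{equation}
Two values of $y$ are special. For $y=1$, \eqref{eq:Phi} with $\alpha=\beta$ shows that $p_L(1)=0$ for $L<2n$. Since $\sum_Lp_L(1)=1$, we have $p_{2n}(1)=1$, and \eqref{eq:corr} becomes
\begin{equation}\label{eq:den}
\|g\|_4^4=\frac{W_{2n}}{4n+1}.
\end{equation}
For $y_{11}=0$, i.e.\ $\theta=\pi$, the two points are antipodal.

By Lemma~\ref{lem:pL} below, $p_L(y)$ is a polynomial in $\xi$. So it depends only on $\theta$, continuously, and we also write $p_L(\theta)$.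

\begin{proposition}[Comparison principle]\label{prop:principle}
Let $\nu$ be a finite positive measure on $[0,\pi]$ such that $c_L\le\int p_L(\theta)\,d\nu(\theta)$ for every even $L$ with $0\le L\le2n$. Then $\|f\|_4^4\le\nu([0,\pi])\,\|g\|_4^4$ for every $z\in V$.
\end{proposition}
\begin{proof}
Since $W_L\ge0$, the identity \eqref{eq:num}, the hypothesis and \eqref{eq:basic} give
\[
\|f\|_4^4\le\int\ \sum_{L\text{ even}}\frac{p_L(\theta)}{2L+1}W_L\,d\nu(\theta)\le\nu([0,\pi])\,\|g\|_4^4 .\qedhere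
\]
\end{proof}

\section{The case $n=1$ by hand}\label{sec:n1}

Here $e_1=u_1^2$, $e_0=\sqrt2\,u_1u_2$, $e_{-1}=u_2^2$. We only need $L=0$ and $L=2$. The $V_0$-component is spanned by
\[
(u_1v_2-u_2v_1)^2=e_1\otimes e_{-1}-e_0\otimes e_0+e_{-1}\otimes e_1 ,
\]
of squared norm $3$. By \eqref{eq:Phi} the $V_2$-component contains all $\ell_\alpha(u)^2\ell_\alpha(v)^2$, hence the coefficient of $\alpha_1^2\alpha_2^2$ in this polynomial,
\[
u_1^2v_2^2+4u_1u_2v_1v_2+u_2^2v_1^2=e_1\otimes e_{-1}+2e_0\otimes e_0+e_{-1}\otimes e_1 ,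
\]
of squared norm $6$; it spans the weight-$0$ part. Reading off coefficients, $e_0\otimes e_0$ and the antipodal vector $e_1\otimes e_{-1}$ have components
\[
c_0=\tfrac13,\quad c_2=\tfrac46=\tfrac23;\qquad p_0(\pi)=\tfrac13,\quad p_2(\pi)=\tfrac16;\qquad\text{while}\quad p_0(0)=0,\quad p_2(0)=1 .
\]
Therefore $c_L=p_L(\pi)+\frac12p_L(0)$ for $L=0,2$, and $\nu=\delta_\pi+\frac12\delta_0$, of mass $\frac32$, is admissible in Proposition~\ref{prop:principle}: $\|f\|_4^4\le\frac32\|g\|_4^4$. This is sharp. For $z=e_0$ we have $W_L=c_L$, so by \eqref{eq:num} and \eqref{eq:den}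
\[
\|f\|_4^4=\frac13\cdot\frac13+\frac15\cdot\frac23\cdot\frac23=\frac15,\qquad \|g\|_4^4=\frac15\cdot\frac23=\frac2{15},
\]
with quotient $\frac32$. Hence $R_1^4=\frac32$ and $A_1=(3/2)^{1/4}$, as claimed in Theorem~\ref{thm:main}.

For larger $n$ the mass at $\theta=0$ helps only for $L=2n$, and we shall see that $p_L(\pi)$ dominates $c_L$ for small $L$ but not for large $L$. For the remaining $L$ we use intermediate angles.

\section{The autocorrelation coefficients and the choice of $\nu$}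

We use the Pochhammer symbol $(a)_k=a(a+1)\cdots(a+k-1)$.

\begin{lemma}\label{lem:pL}
The coefficient $p_L(y)$ is a polynomial in $\xi=|y_{11}|^2$. For $0\le\xi<1$,
\[
p_L=N_L(1-\xi)^{2n}E_L\Big(\frac\xi{1-\xi}\Big),\qquad E_L(w)=\sum_{M=0}^L\frac{(L+M)!}{(L-M)!\,M!^2}\,w^M,
\]
where
\[
N_L=p_L|_{\theta=\pi}=\frac{(2L+1)\,(2n)!^2}{(2n+L+1)!\,(2n-L)!}.
\]
Moreover, for real $a>L-1$,
\begin{equation}\label{eq:beta}
\int_0^1v^aE_L\Big(\frac{1-v}v\Big)dv=\frac{\Gamma(a+L+2)\,\Gamma(a-L+1)}{\Gamma(a+2)^2}.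
\end{equation}
\end{lemma}
\begin{proof}
Let $\beta=y(1,0)^T$, so $|\beta_1|^2=\xi$, $|\beta_2|^2=1-\xi$. By \eqref{eq:Phi} with $\alpha=(1,0)$, $p_L$ is a constant (depending on $n,L$) times $(1-\xi)^{2n-L}\|u_1^L\ell_\beta^L\|^2$, and
\[
\|u_1^L\ell_\beta^L\|^2=\sum_{M=0}^L\binom LM^2\xi^M(1-\xi)^{L-M}\frac{(L+M)!\,(L-M)!}{(2L)!}
=\frac{L!^2}{(2L)!}\sum_{M=0}^L\frac{(L+M)!}{(L-M)!\,M!^2}\,\xi^M(1-\xi)^{L-M}.
\]
So $p_L$ is a polynomial in $\xi$, of the stated form with some constant $N_L$. At $\xi=0$ it reads $p_L=N_L$.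

For \eqref{eq:beta}, integrate term by term with $\int_0^1v^{a-M}(1-v)^Mdv=\Gamma(a-M+1)M!/\Gamma(a+2)$, where $a-M+1>0$ because $a>L-1$. Using $(L+M)!/L!=(L+1)_M$, $L!/(L-M)!=(-1)^M(-L)_M$ and $\Gamma(a-M+1)=(-1)^M\Gamma(a+1)/(-a)_M$, the integral equals
\[
\frac1{a+1}\sum_{M=0}^L\frac{(-L)_M(L+1)_M}{(-a)_M\,M!}=\frac1{a+1}\cdot\frac{(-a-L-1)_L}{(-a)_L}=\frac1{a+1}\cdot\frac{(a+2)_L}{(a-L+1)_L},
\]
by the Chu--Vandermonde identity ${}_2F_1(-L,b;c;1)=(c-b)_L/(c)_L$. This is the right side of \eqref{eq:beta}.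

To find $N_L$, integrate over $G$. By Schur's lemma the average over $y\in G$ of the orthogonal projection onto $\mathbb C\,\pi(y)e_n$ is $\frac1{2n+1}I$. So, with $B$ the projection onto $\mathbb Ce_n$,
\[
\int_Gp_L=\operatorname{tr}\Big(\Pi_L\big(B\otimes\tfrac1{2n+1}I\big)\Big)=\frac{\operatorname{tr}\Pi_L}{(2n+1)^2}=\frac{2L+1}{(2n+1)^2}.
\]
In the second step we averaged over conjugation by $G$, which commutes with $\Pi_L$ and replaces $B$ by $\frac1{2n+1}I$. On the other hand $\xi$ is uniform on $[0,1]$, so with $v=1-\xi$ and \eqref{eq:beta} for $a=2n$ we get $\int_Gp_L=N_L(2n+L+1)!\,(2n-L)!/(2n+1)!^2$. Equating the two values gives $N_L$.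
\end{proof}

\subsection*{Which angles to use}

Put
\[
q_L=\frac1\pi\int_0^\pi p_L(\theta)\,d\theta=\frac1\pi\int_0^1\frac{p_L\,d\xi}{\sqrt{\xi(1-\xi)}},
\]
where $\xi=\cos^2(\theta/2)$ and $|d\xi|=\sqrt{\xi(1-\xi)}\,d\theta$. Here is a heuristic reason why the uniform average over $\theta$ is natural. The vector $e_0$ is a superposition of the states $\ell_\alpha^{2n}$ with $\alpha$ on the equator, since $\int_0^{2\pi}e^{-in\psi}\ell_{(1,e^{i\psi})}^{2n}d\psi$ is a multiple of $u_1^nu_2^n$. Two independent random points of a great circle have a distance that is uniform on $[0,\pi]$. If the superposition behaved like a mixture, $c_L$ would resemble $q_L$. But $c_L=0$ for odd $L$ (this is \eqref{eq:odd} for $z=e_0$), while $\sum_Lc_L=1=\sum_Lq_L$ (unit vectors). So for even $L$ one expects $c_L\approx2q_L$.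

This heuristic fails for the smallest $L$. For $L=0$ one has $N_0=\frac1{2n+1}=c_0$ (see \eqref{eq:cL} below) and $q_0=N_0\cdot\frac1\pi\int_0^\pi\sin^{4n}(\theta/2)\,d\theta=\binom{4n}{2n}4^{-2n}c_0$, which is too small by a factor of order $\sqrt n$. There the antipodal coefficient $N_L=p_L(\pi)$ is exactly right. At the other end $N_L$ is useless: $c_{2n}/N_{2n}=\binom{2n}n^2$, again by \eqref{eq:cL}. So we use both.

\begin{proposition}\label{prop:key}
Let $n\ge1$ and $L=2s$ with $0\le s\le n$.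
\begin{enumerate}
\item[(i)] If $s(2s+1)\le n$, then $c_L\le N_L$.
\item[(ii)] If $s(2s+1)\ge n+1$, then $c_L\le2q_L$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}]
We have $N_L>0$, and $q_L>0$ because $p_L>0$ for $0<\xi<1$. Since $s(2s+1)$ is an integer, one of (i), (ii) applies. In either case $c_L<N_L+2q_L$ strictly. There are finitely many even $L\le2n$, so $c_L\le(1-\varepsilon)(N_L+2q_L)$ for all of them with some $\varepsilon=\varepsilon(n)\in(0,1)$. Thus $\nu=(1-\varepsilon)\big(\delta_\pi+\frac2\pi d\theta\big)$ is admissible in Proposition~\ref{prop:principle}, and $R_n^4\le3(1-\varepsilon)<3$.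
\end{proof}

The next three sections prove Proposition~\ref{prop:key}.

\section{The coefficients $c_L$}

Let
\[
\gamma_m=\binom{2m}m4^{-m}=\frac{(\frac12)_m}{m!},\qquad\frac{\gamma_{m+1}}{\gamma_m}=\frac{m+\frac12}{m+1}.
\]

\begin{lemma}\label{lem:cL}
For $0\le s\le n$,
\begin{equation}\label{eq:cL}
c_{2s}=\frac{4s+1}{2n+2s+1}\cdot\frac{\gamma_s^2\,\gamma_{n-s}}{\gamma_{n+s}} .
\end{equation}
\end{lemma}
\begin{proof}
Recall that $t^m_{00}(x)=P_m(\tau)$, the Legendre polynomial, where $\tau=\cos\theta$ and $|x_{11}|^2=\cos^2(\theta/2)$. The vector $\Pi_L(e_0\otimes e_0)$ has weight $0$, so it is, up to a phase, $\sqrt{c_L}$ times a unit weight-$0$ vector of the $V_L$-component. Expanding $t^n_{00}(x)^2=\langle e_0\otimes e_0,(\pi\otimes\pi)(x)(e_0\otimes e_0)\rangle$ accordingly, we obtain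
\[
U:=P_n^2=\sum_{l}c_lP_l ,
\]
where only even $l\le2n$ occur because $U$ is even in $\tau$. So the $c_l$ are the Legendre coefficients of $P_n^2$. We derive a linear differential equation for $U$ and turn it into a two-term recursion.

Put $p=1-\tau^2$, $\lambda=n(n+1)$, $P=P_n$, so that $(pP')'=-\lambda P$, and let $k=pP'^2$. From $\frac12pU'=pPP'$ we get $\frac12(pU')'=-\lambda U+k$. Also $(pk)'=\big((pP')^2\big)'=-2\lambda pPP'=-\lambda pU'$. Eliminating $k$,
\[
\Big(p\big[\tfrac12(pU')'+\lambda U\big]\Big)'+\lambda pU'=0 .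
\]
Insert $U=\sum c_lP_l$ and $(pP_l')'=-l(l+1)P_l$. With $\mu_l=\lambda-\frac12l(l+1)$ this becomes
\[
\sum_lc_l\big\{\mu_l(pP_l)'+\lambda pP_l'\big\}=0 .
\]
The standard relations $pP_l'=\frac{l(l+1)}{2l+1}(P_{l-1}-P_{l+1})$ and $(2l+1)\tau P_l=(l+1)P_{l+1}+lP_{l-1}$ give
\[
(pP_l)'=pP_l'-2\tau P_l=\frac{l(l-1)P_{l-1}-(l+1)(l+2)P_{l+1}}{2l+1}.
\]
For even $l$ with $0\le l\le2n-2$ the coefficient of $P_{l+1}$ receives contributions from $P_l$ and $P_{l+2}$ only, and it vanishes: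
\[
\frac{c_{l+2}}{2l+5}\big[(l+1)(l+2)\mu_{l+2}+\lambda(l+2)(l+3)\big]=\frac{c_l}{2l+1}\big[(l+1)(l+2)\mu_l+\lambda l(l+1)\big].
\]
Since $4\lambda+1=(2n+1)^2$, the brackets factor:
\begin{align*}
(l+1)(l+2)\mu_{l+2}+\lambda(l+2)(l+3)&=(l+2)\big[\lambda(2l+4)-\tfrac12(l+1)(l+2)(l+3)\big]\\
&=\tfrac12(l+2)^2\big[4\lambda+1-(l+2)^2\big]=\tfrac12(l+2)^2(2n-l-1)(2n+l+3),\\
(l+1)(l+2)\mu_l+\lambda l(l+1)&=(l+1)\big[\lambda(2l+2)-\tfrac12l(l+1)(l+2)\big]\\
&=\tfrac12(l+1)^2\big[4\lambda+1-(l+1)^2\big]=\tfrac12(l+1)^2(2n-l)(2n+l+2).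
\end{align*}
The first of these is positive for $l\le2n-2$. With $l=2s$,
\[
\frac{c_{2s+2}}{4s+5}=\frac{c_{2s}}{4s+1}\Big(\frac{2s+1}{2s+2}\Big)^2\frac{(n-s)(n+s+1)}{(n-s-\frac12)(n+s+\frac32)} .
\]
Let $\tilde c_{2s}$ denote the right side of \eqref{eq:cL}. In $\tilde c_{2s}/(4s+1)$ the step $s\to s+1$ multiplies $\gamma_s^2$ by $\big(\frac{2s+1}{2s+2}\big)^2$, $\gamma_{n-s}$ by $\frac{n-s}{n-s-1/2}$, $1/\gamma_{n+s}$ by $\frac{n+s+1}{n+s+1/2}$ and $\frac1{2n+2s+1}$ by $\frac{n+s+1/2}{n+s+3/2}$. So $\tilde c$ satisfies the same recursion. Finally $c_0=\frac12\int_{-1}^1P_n^2\,d\tau=\frac1{2n+1}=\tilde c_0$.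
\end{proof}

From \eqref{eq:cL} and the formula for $N_L$,
\begin{equation}\label{eq:T}
T_s:=\frac{c_{2s}}{N_{2s}}=\frac{\gamma_s^2\,\gamma_{n-s}}{\gamma_{n+s}}\cdot\frac{(2n+2s)!\,(2n-2s)!}{(2n)!^2}\qquad(0\le s\le n).
\end{equation}
Here $T_0=1$, and for $0\le s\le n-1$
\[
\frac{T_{s+1}}{T_s}=\Big(\frac{2s+1}{2s+2}\Big)^2\cdot\frac{(n-s)(n+s+1)}{(n-s-\frac12)(n+s+\frac12)}\cdot\frac{(n+s+1)(n+s+\frac12)}{(n-s)(n-s-\frac12)}
=\Big(\frac{2s+1}{2s+2}\cdot\frac{n+s+1}{n-s-\frac12}\Big)^2 .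
\]
Hence
\begin{equation}\label{eq:Tprod}
T_s=\gamma_s^2\prod_{i=0}^{s-1}\Big(\frac{n+i+1}{n-i-\frac12}\Big)^2 .
\end{equation}
As long as $s$ is at most of order $\sqrt n$ the product is roughly $e^{s(2s+1)/n}$. This explains the threshold in Proposition~\ref{prop:key}: up to $s(2s+1)=n$ the product is bounded and is beaten by $\gamma_s^2$.

\section{Small $s$: proof of Proposition~\ref{prop:key}(i)}

Let $s(2s+1)\le n$. We show $T_s\le1$.

If $s=0$, $T_0=1$. If $s=1$, then $n\ge3$ and $T_1=\frac14\big(\frac{2n+2}{2n-1}\big)^2\le1$, because $2n+2\le2(2n-1)$.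

Let $s\ge2$. Then $n\ge s(2s+1)\ge5s$, so for $i<s$ we have $n-i-\frac12\ge n-s+\frac12>\frac45n$. Since
\[
\frac{n+i+1}{n-i-\frac12}=1+\frac{2i+\frac32}{n-i-\frac12}\quad\text{and}\quad\sum_{i=0}^{s-1}\big(2i+\tfrac32\big)=\frac{s(2s+1)}2\le\frac n2 ,
\]
the inequality $1+r\le e^r$ bounds the product in \eqref{eq:Tprod} by $\exp\big(2\cdot\frac5{4n}\cdot\frac n2\big)=e^{5/4}$. Now $e<3<(\frac43)^4$ gives $e^{5/4}<3\cdot\frac43=4$. Since $\gamma_s$ decreases in $s$, $\gamma_s^2\le\gamma_2^2=\frac9{64}$, and $T_s<\frac{36}{64}<1$. \qed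

\section{Large $s$: proof of Proposition~\ref{prop:key}(ii)}

Let $L=2s$ with $s\le n$, $s(2s+1)\ge n+1$, and put
\[
\Lambda=L(L+1)=2s(2s+1),\qquad\eta=2n+\tfrac32\ge\tfrac72 .
\]
The assumption $s(2s+1)\ge n+1$ enters only through the left part of
\begin{equation}\label{eq:range}
\eta<2n+2\le\Lambda\le2n(2n+1)<\eta^2 .
\end{equation}
Let $S=q_L/N_L$. We have to show that $2S\ge T_s$. The plan is to write $S$ as an infinite series of Gamma quotients, to bound it below termwise by a hypergeometric series that Gauss's theorem sums, and to compare the result with $T_s$ by sharp bounds for $\Gamma(x+1)/\Gamma(x+\frac12)$. What remains is a polynomial inequality in $\eta$ and $\Lambda$.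

\subsection{Gamma quotients}

Let $\varphi(x)=\big(\Gamma(x+1)/\Gamma(x+\frac12)\big)^2$ for $x\ge0$. Since $\gamma_m=\Gamma(m+\frac12)/(\sqrt\pi\,m!)$, we have $\gamma_m^{-2}=\pi\varphi(m)$. We also recall Gauss's theorem: ${}_2F_1(a,b;c;1)=\frac{\Gamma(c)\Gamma(c-a-b)}{\Gamma(c-a)\Gamma(c-b)}$ for $c>0$ and $c-a-b>0$.

\begin{lemma}\label{lem:phi}
\begin{enumerate}
\item[(a)] For $x\ge0$: $x+\frac14\le\varphi(x)\le x+\frac1\pi\le x+\frac13$.
\item[(b)] For $k\ge0$: $\varphi(2k+\frac12)\ge2\varphi(k)\ge\varphi(2k)$.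
\end{enumerate}
\end{lemma}
\begin{proof}
(a) By Gauss's theorem, for $x>0$,
\[
\varphi(x)=x\;{}_2F_1(-\tfrac12,-\tfrac12;x;1)=x+\frac14+\sum_{k\ge2}\frac{\big((-\frac12)_k\big)^2}{k!\,(x+1)_{k-1}} .
\]
So $\varphi(x)-x$ exceeds $\frac14$ and decreases on $(0,\infty)$. Its limit as $x\to0^+$ is $\varphi(0)=\frac1\pi$, which lies between $\frac14$ and $\frac13$.

(b) The duplication formula $\Gamma(2w)=2^{2w-1}\pi^{-1/2}\Gamma(w)\Gamma(w+\frac12)$ gives
\[
\varphi(2k+\tfrac12)=\frac{2\big[\Gamma(k+\frac34)\Gamma(k+\frac54)\big]^2}{\big[\Gamma(k+\frac12)\Gamma(k+1)\big]^2},\qquad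
\varphi(2k)=\frac{2\big[\Gamma(k+\frac12)\Gamma(k+1)\big]^2}{\big[\Gamma(k+\frac14)\Gamma(k+\frac34)\big]^2}.
\]
By log-convexity of $\Gamma$, $\Gamma(k+\frac34)\Gamma(k+\frac54)\ge\Gamma(k+1)^2$ and $\Gamma(k+\frac14)\Gamma(k+\frac34)\ge\Gamma(k+\frac12)^2$. Inserting these and comparing with $2\varphi(k)=2\Gamma(k+1)^2/\Gamma(k+\frac12)^2$ gives (b).
\end{proof}

\subsection{A series for $S$ and a hypergeometric minorant}

By Lemma~\ref{lem:pL}, with $v=1-\xi$,
\[
S=\frac1\pi\int_0^1(1-v)^{-1/2}\,v^{2n-\frac12}E_L\Big(\frac{1-v}v\Big)dv .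
\]
Expand $(1-v)^{-1/2}=\sum_{j\ge0}\gamma_jv^j$. All terms are nonnegative, so we may integrate term by term. Formula \eqref{eq:beta} with $a=2n-\frac12+j>L-1$ gives
\[
S=\frac1\pi\sum_{j\ge0}\gamma_jr_j,\qquad r_j=\frac{\Gamma(\eta+j+L)\,\Gamma(\eta+j-1-L)}{\Gamma(\eta+j)^2}>0.
\]
If $r_{j+1}/r_j$ were of the form $(a+j)/(b+j)$, Gauss's theorem would sum the series. It is not: with $Y=\eta+j$,
\begin{equation}\label{eq:ratio}
\frac{r_{j+1}}{r_j}=\frac{(Y+L)(Y-1-L)}{Y^2}=1-\frac{Y+\Lambda}{Y^2} .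
\end{equation}
We therefore bound the ratio below by $\frac{a+j}{b+j}=1-\frac D{b+j}$ with $D=b-a$. Writing $b=\eta+e$, so that $b+j=Y+e$, and $w=1/Y\in(0,1/\eta]$, we need $Y+e>0$ and
\[
Q(w):=\frac{(Y+\Lambda)(Y+e)}{Y^2}=(1+\Lambda w)(1+ew)\le D .
\]
We choose $e$ so that the quadratic $Q$ has its maximum at the end point $w=1/\eta$, i.e.\ at $j=0$, and let $D$ be this maximum. Nothing is then lost in the first ratio. The condition $Q'(1/\eta)=\Lambda+e+2e\Lambda/\eta=0$ gives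
\[
e=-\frac{\eta\Lambda}{\eta+2\Lambda},\quad b=\frac{\eta(\eta+\Lambda)}{\eta+2\Lambda},\quad D=Q(1/\eta)=\frac{\eta+\Lambda}\eta\cdot\frac b\eta=\frac{(\eta+\Lambda)^2}{\eta(\eta+2\Lambda)}=1+\frac{\Lambda^2}{\eta(\eta+2\Lambda)} .
\]
Since $e\Lambda<0$, $Q$ is concave and indeed $Q\le D$. Moreover
\[
b\ge\tfrac\eta2\ge\tfrac74,\qquad a=b-D=\frac{\eta+\Lambda}{\eta+2\Lambda}\Big(\eta-1-\frac\Lambda\eta\Big)>0 ,
\]
the latter because $\eta^2-\eta=4n^2+4n+\frac34>2n(2n+1)\ge\Lambda$. As $Y+e=b+j>0$, we conclude from \eqref{eq:ratio} that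
\[
\frac{r_{j+1}}{r_j}\ge1-\frac D{b+j}=\frac{a+j}{b+j}>0,\qquad\text{so}\qquad r_j\ge r_0\frac{(a)_j}{(b)_j} .
\]
Since $\gamma_j=(\frac12)_j/j!$ and $b-a-\frac12=D-\frac12>0$, Gauss's theorem yields
\begin{equation}\label{eq:S}
\pi S\ge r_0\;{}_2F_1(\tfrac12,a;b;1)=r_0\,\frac{\Gamma(b)\,\Gamma(D-\frac12)}{\Gamma(b-\frac12)\,\Gamma(D)}=r_0\sqrt{\frac{\varphi(b-1)}{\varphi(D-1)}} .
\end{equation}

\subsection{Reduction to a polynomial inequality}

We have $r_0=\Gamma(2n+2s+\frac32)\,\Gamma(2n-2s+\frac12)/\Gamma(2n+\frac32)^2$. Divide by \eqref{eq:T}, collect Gamma quotients and use $\gamma_m^{-2}=\pi\varphi(m)$: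
\begin{align*}
\frac{r_0}{T_s}&=\frac1{\gamma_s^2}\cdot\frac{\gamma_{n+s}}{\gamma_{n-s}}\cdot\frac{\Gamma(2n+2s+\frac32)}{\Gamma(2n+2s+1)}\cdot\frac{\Gamma(2n-2s+\frac12)}{\Gamma(2n-2s+1)}\cdot\frac{\Gamma(2n+1)^2}{\Gamma(2n+\frac32)^2}\\
&=\frac{\pi\varphi(s)}{\varphi(2n+\frac12)}\sqrt{\frac{\varphi(2n+2s+\frac12)}{\varphi(n+s)}\cdot\frac{\varphi(n-s)}{\varphi(2n-2s)}}\ \ge\ \frac{\pi\varphi(s)}{\varphi(\eta-1)} ,
\end{align*}
where Lemma~\ref{lem:phi}(b), with $k=n+s$ and $k=n-s$, bounds the two quotients under the root below by $2$ and $\frac12$. Together with \eqref{eq:S},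
\[
\frac{2S}{T_s}\ge\frac{2\varphi(s)}{\varphi(\eta-1)}\sqrt{\frac{\varphi(b-1)}{\varphi(D-1)}} ,
\]
so it suffices to prove
\[
4\varphi(s)^2\,\varphi(b-1)\ge\varphi(\eta-1)^2\,\varphi(D-1) .
\]
By Lemma~\ref{lem:phi}(a), whose arguments here are all $\ge0$,
\[
4\varphi(s)^2\ge\frac{(4s+1)^2}4=\Lambda+\frac14,\quad\varphi(b-1)\ge b-\frac34>0,\quad\varphi(\eta-1)\le\eta-\frac23,\quad\varphi(D-1)\le\frac{\Lambda^2}{\eta(\eta+2\Lambda)}+\frac13 .
\]
Multiplying by $\eta+2\Lambda$, we see that it is enough to show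
\[
\big(\Lambda+\tfrac14\big)\big(\eta(\eta+\Lambda)-\tfrac34(\eta+2\Lambda)\big)\ \ge\ \big(\eta-\tfrac23\big)^2\Big(\frac{\Lambda^2}\eta+\frac{\eta+2\Lambda}3\Big).
\]
The left side is
\[
\big(\eta-\tfrac32\big)\Lambda^2+\big(\eta^2-\tfrac12\eta-\tfrac38\big)\Lambda+\tfrac14\eta^2-\tfrac3{16}\eta ,
\]
and the right side, with $(\eta-\frac23)^2=\eta^2-\frac43\eta+\frac49$, is
\[
\Big(\eta-\frac43+\frac4{9\eta}\Big)\Lambda^2+\Big(\frac23\eta^2-\frac89\eta+\frac8{27}\Big)\Lambda+\frac13\eta^3-\frac49\eta^2+\frac4{27}\eta .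
\]
Left minus right equals
\[
\Psi(\Lambda)=-\Big(\frac16+\frac4{9\eta}\Big)\Lambda^2+\Big(\frac{\eta^2}3+\frac{7\eta}{18}-\frac{145}{216}\Big)\Lambda-\Big(\frac{\eta^3}3-\frac{25\eta^2}{36}+\frac{145\eta}{432}\Big).
\]
For fixed $\eta$ this is concave in $\Lambda$, and by \eqref{eq:range} $\Lambda$ lies in $[\eta,\eta^2]$. So it suffices to check the end points. At $\Lambda=\eta$ the cubic terms cancel:
\[
\Psi(\eta)=\Big(-\frac16+\frac7{18}+\frac{25}{36}\Big)\eta^2-\Big(\frac49+\frac{145}{216}+\frac{145}{432}\Big)\eta=\frac{11}{12}\eta^2-\frac{209}{144}\eta=\frac{11\eta}{144}(12\eta-19)>0 .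
\]
At $\Lambda=\eta^2$,
\begin{align*}
\Psi(\eta^2)&=\Big(-\frac16+\frac13\Big)\eta^4+\Big(-\frac49+\frac7{18}-\frac13\Big)\eta^3+\Big(-\frac{145}{216}+\frac{25}{36}\Big)\eta^2-\frac{145}{432}\eta\\
&=\frac\eta{432}\big(72\eta^3-168\eta^2+10\eta-145\big)>0 ,
\end{align*}
because $\eta\ge\frac72$ gives $\eta^2(72\eta-168)\ge\frac{49}4\cdot84=1029>145$. Hence $\Psi(\Lambda)>0$, which proves Proposition~\ref{prop:key}(ii) and with it the upper bound in Theorem~\ref{thm:main}. \qed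

\begin{remark}
Some restriction on $s$ is needed in both parts of Proposition~\ref{prop:key}. For $s=0$ we found $q_0=\gamma_{2n}c_0$, so $2q_0\le2\gamma_2c_0=\frac34c_0<c_0$. For $s=n$ we have $c_{2n}/N_{2n}=\binom{2n}n^2>1$.
\end{remark}

\section{The lower bound}\label{sec:lower}

We find a $z$ with $\|f\|_4^4\ge\frac32\|g\|_4^4$ by averaging. The point is that $V$ has a real structure for which $e_0$ is a real vector, while the real and imaginary parts of $e_n$ are orthogonal and of equal length. For a random real $z$ the value $f(x)$ then behaves like a real Gaussian, whose normalized fourth moment is $3$, and $g(x)$ like a complex one, for which it is $2$.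

\paragraph{The real structure.} Let $J$ be the antilinear map on $V$ with $J(u_1^au_2^b)=(-1)^bu_1^bu_2^a$ for $a+b=2n$. It is antiunitary, meaning $\langle Jv,Jw\rangle=\overline{\langle v,w\rangle}$, and $J^2=(-1)^{2n}=1$. Since
\[
J\ell_\alpha^{2n}=(\bar\alpha_1u_2-\bar\alpha_2u_1)^{2n}=\ell_{j\alpha}^{2n},\qquad j(\alpha_1,\alpha_2)=(-\bar\alpha_2,\bar\alpha_1),
\]
$j$ commutes with $SU(2)$ on $\mathbb C^2$, and the $\ell_\alpha^{2n}$ span $V$, the map $J$ commutes with $\pi$. Let $V_{\mathbb R}=\{v:Jv=v\}$. Inner products of elements of $V_{\mathbb R}$ are real. So $V_{\mathbb R}$ is a real inner product space of dimension $d=2n+1$, it is preserved by $\pi$, and $V=V_{\mathbb R}\oplus iV_{\mathbb R}$.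

As $Je_0=(-1)^ne_0$, after the change of phase $e_0\to i^ne_0$ we have $e_0\in V_{\mathbb R}$. Write $e_n=a+ib$ with $a,b\in V_{\mathbb R}$. Since $Je_n$ is proportional to $u_2^{2n}$,
\[
0=\langle Je_n,e_n\rangle=\langle a-ib,a+ib\rangle=|a|^2-|b|^2+2i\langle a,b\rangle .
\]
So $a\perp b$, and $|a|^2+|b|^2=1$ gives $|a|=|b|=1/\sqrt2$.

\paragraph{Averaging.} Let $z$ be uniformly distributed on the unit sphere of $V_{\mathbb R}$, with coordinates $\zeta_1,\dots,\zeta_d$ in an orthonormal basis. Rotating by $45^\circ$ in the $(\zeta_1,\zeta_2)$-plane gives $\mathbb E\zeta_1^4=3\,\mathbb E\zeta_1^2\zeta_2^2$. Expanding $1=\mathbb E\big(\sum\zeta_i^2\big)^2$ gives $d\,\mathbb E\zeta_1^4+d(d-1)\mathbb E\zeta_1^2\zeta_2^2=1$. Hence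
\[
\mathbb E\zeta_1^4=\frac3{d(d+2)},\qquad\mathbb E\zeta_1^2\zeta_2^2=\frac1{d(d+2)} .
\]
Fix $x\in G$. Then $f(x)=\langle\pi(x^{-1})e_0,z\rangle$ is the coordinate of $z$ along a unit vector of $V_{\mathbb R}$. The vectors $\pi(x^{-1})a$ and $\pi(x^{-1})b$ of $V_{\mathbb R}$ are orthogonal and of length $1/\sqrt2$, so
\[
|g(x)|^2=\langle\pi(x^{-1})a,z\rangle^2+\langle\pi(x^{-1})b,z\rangle^2
\]
has the distribution of $\frac12(\zeta_1^2+\zeta_2^2)$. Therefore
\[
\mathbb E|f(x)|^4=\frac3{d(d+2)},\qquad\mathbb E|g(x)|^4=\frac14\cdot\frac{3+3+2}{d(d+2)}=\frac2{d(d+2)} .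
\]
Integrating over $x$, we get $\mathbb E\big(\|f\|_4^4-\frac32\|g\|_4^4\big)=0$. So some $z$ on the sphere satisfies $\|f\|_4^4\ge\frac32\|g\|_4^4$, that is, $R_n^4\ge\frac32$. With the upper bound and the value of $R_1$ from Section~\ref{sec:n1}, this completes the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}
\bibitem{TP} \emph{On norms of trigonometric polynomials on $SU(2)$}, \texttt{https://www.projecteuclid.org/download/imagefirstpage\_1/euclid.pjm/1102353154}.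
\end{thebibliography}

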